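
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Modular coinvariant rings with Poincar\'e duality\\ that are not complete intersections}


\begin{abstract}
For every prime $p$ and every field $k$ of characteristic $p$ we construct a faithful representation of an elementary abelian $p$-group over $k$ whose ring of coinvariants is a Poincar\'e duality algebra but not a complete intersection. This disproves a conjecture on modular coinvariant rings of $p$-groups. The examples have dimension $9$ for $p$ odd, dimension $10$ for $p=2$, and dimension $7$ over suitable larger fields. The main tool is a reduction theorem: if $T$ is a space of fixed vectors, one may pass from the Hilbert ideal to its intersection with the subring of polynomials in the linear forms vanishing on $T$, without changing the socle dimension of the quotient or the excess of the number of generators over the number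 of variables. The same theorem shows that the conjecture holds for representations of dimension at most $4$.
\end{abstract}

\section{Introduction}

Let $G$ be a finite group and $V$ a finite dimensional representation of $G$ over a field $k$. The group acts by graded automorphisms on the polynomial ring $S=k[V]=S(V^*)$. The \emph{Hilbert ideal} $I=S^G_+S$ is the ideal generated by the homogeneous invariants of positive degree, and
\[
A=k[V]_G=S/I
\]
is the \emph{ring of coinvariants}. Since $S$ is integral over $S^G$, it is a finite dimensional graded algebra; geometrically it is the coordinate ring of the (scheme-theoretic) fiber through the origin of the quotient map $V\to V/G$. The representation is \emph{modular} if $\operatorname{char}k$ divides $|G|$.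

There are two natural ways in which $A$ can be well behaved. It is a \emph{complete intersection} if it is isomorphic to a quotient of a polynomial ring $k[X_1,\dots,X_n]$ by an ideal generated by a homogeneous regular sequence, necessarily of length $n$; we shall see that this means that $I$ is generated by $\dim V$ elements. It is a \emph{Poincar\'e duality algebra} if its top nonzero degree $A_d$ is one-dimensional and all multiplication pairings $A_i\times A_{d-i}\to A_d\cong k$ are nondegenerate; equivalently, $A$ is Gorenstein. Every Artinian complete intersection is Gorenstein. The converse fails for general graded algebras. A small example is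
\begin{equation}\label{eq:P}
k[y_1,y_2,y_3]/(y_1y_2,\;y_1y_3,\;y_2y_3,\;y_1^2-y_2^2,\;y_1^2-y_3^2),
\end{equation}
with Hilbert function $1,3,1$: it has duality, but needs five relations in three variables.

Rings of coinvariants are not general graded algebras, however. If $S^G$ is a polynomial ring, then $I$ has $\dim V$ generators and $A$ is a complete intersection. And an Artinian Gorenstein quotient of a polynomial ring in one or two variables is always a complete intersection, so a coinvariant ring with duality that is not a complete intersection must be found in a representation of some size. The following is therefore a reasonable guess.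

\begin{conjecture}[\cite{PD}]\label{conj}
Let $G$ be a $p$-group and let $V$ be a modular representation of $G$ over a field $k$. Then $k[V]_G$ is a Poincar\'e duality algebra if and only if $k[V]_G$ is a complete intersection.
\end{conjecture}

We show that the conjecture is false for every $p$ and over every field of characteristic $p$, and that it is true for $\dim V\le 4$. Throughout, $\operatorname{char}k=p>0$, and $\mu(\cdot)$ denotes the minimal number of homogeneous generators of an ideal.

\begin{theorem}[Counterexamples]\label{thm:A}
Let $k$ be any field of characteristic $p$.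
\begin{itemize}
\item[(a)] Let $p$ be odd. For every $n\ge3$ there is a faithful representation $V$ of $G=(\mathbb Z/p)^n$ over $k$, with $\dim V=n+\binom{n+1}2$, such that $k[V]_G$ is a Poincar\'e duality algebra and $\mu(I)-\dim V=\binom{n+1}2-1-n>0$; so $k[V]_G$ is not a complete intersection. For $n=3$ the dimension is $9$.
\item[(b)] Let $p=2$. There is a faithful $10$-dimensional representation of $G=(\mathbb Z/2)^4$ over $k$ for which $k[V]_G$ is a Poincar\'e duality algebra and not a complete intersection.
\item[(c)] If $q\ge3$ is a power of $p$ and $k\supseteq\mathbb F_{q^2}$, there is a faithful $7$-dimensional representation of an elementary abelian $p$-group of order $q^4$ for which $k[V]_G$ is a Poincar\'e duality algebra and not a complete intersection.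
\end{itemize}
\end{theorem}

All these representations are modular, since $G$ is a nontrivial $p$-group and $\operatorname{char}k=p$; so they do contradict Conjecture~\ref{conj}. The proof rests on the following theorem, which holds for all finite groups. For a subspace $T\subseteq V$ let $T^\perp\subseteq V^*$ be the space of linear forms vanishing on $T$; for $U\subseteq V^*$ let $k[U]\subseteq S$ be the subalgebra generated by $U$.

\begin{theorem}[Reduction]\label{thm:B}
Let $G$ be any finite group, $T\subseteq V^G$ a subspace, $U=T^\perp\subseteq V^*$, $J=I\cap k[U]$ and $D=k[U]/J$. Then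
\[
\dim_k\operatorname{soc}A=\dim_k\operatorname{soc}D\qquad\text{and}\qquad \mu(I)=\mu(J)+\dim T .
\]
Hence $A$ is a Poincar\'e duality algebra if and only if $D$ is, and $A$ is a complete intersection if and only if $D$ is.
\end{theorem}

Note that $D$, which is a subalgebra of $A$ and hence finite dimensional, need not be the ring of coinvariants of $V/T$. The variables outside $U$ take part in the invariants that generate $I$, and so $J$ can be much larger than the ideal of $k[U]$ generated by $k[U]^G_+$. This is what leaves room for a construction: Section~\ref{sec:idea} shows how to choose extra variables so that $D$ becomes the algebra \eqref{eq:P}. The reduction also gives positive results.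

\begin{theorem}[Positive results]\label{thm:C}
Let $G$ be a $p$-group and $U=(V^G)^\perp$.
\begin{itemize}
\item[(i)] If $\dim U-\dim U^G\le2$, then $A$ is a Poincar\'e duality algebra if and only if $A$ is a complete intersection. In particular Conjecture~\ref{conj} holds whenever $\dim V\le4$.
\item[(ii)] If $G$ acts trivially on $V^*/(V^*)^G$, then $A$ is a complete intersection, hence a Poincar\'e duality algebra.
\end{itemize}
\end{theorem}

We do not decide whether counterexamples exist in dimensions $5$ and $6$.

Section~\ref{sec:prelim} collects standard facts. Section~\ref{sec:idea} treats the nine-dimensional example for $p\ge5$ by hand, taking Theorem~\ref{thm:B} for granted. Theorem~\ref{thm:B} is proved in Section~\ref{sec:reduction}, the general construction is in Section~\ref{sec:construction}, and Theorems~\ref{thm:A} and~\ref{thm:C} are proved in Sections~\ref{sec:examples} and~\ref{sec:positive}.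

\section{Socles, generators, fixed vectors}\label{sec:prelim}

The \emph{socle} of a graded Artinian connected algebra $R$ is the ideal $\operatorname{soc}R=\{a\in R: R_+a=0\}$. Every nonzero homogeneous ideal of $R$ meets $\operatorname{soc}R$ nontrivially, since a nonzero homogeneous element of maximal degree in the ideal is killed by $R_+$.

\medskip\noindent\textbf{Duality.} \emph{$R$ is a Poincar\'e duality algebra if and only if $\dim\operatorname{soc}R=1$.} Let $d$ be the top degree; then $R_d\subseteq\operatorname{soc}R$. If the socle is one-dimensional, it equals $R_d$, and for $0\ne a\in R_i$ the ideal $Ra$ contains $R_d$, so $ab\ne0$ for some $b\in R_{d-i}$. Conversely, if $R$ has duality, a homogeneous socle element of degree $i<d$ is orthogonal to $R_{d-i}$ and hence zero, so $\operatorname{soc}R=R_d$. In particular, \emph{every nonzero homogeneous ideal of a Poincar\'e duality algebra contains its top degree part.}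

\medskip\noindent\textbf{Complete intersections.} Let $P$ be a polynomial ring in $m$ variables of degree $1$ and $K\subseteq P_+$ a homogeneous ideal with $P/K$ Artinian. \emph{Then $P/K$ is a complete intersection if and only if $\mu(K)=m$.} The ideal $K$ has height $m$, so if it has $m$ homogeneous generators, these form a regular sequence because $P$ is Cohen--Macaulay. Conversely, let $P/K\cong P'/(f_1,\dots,f_{m'})$ with a homogeneous regular sequence $f$ in a polynomial ring $P'$. Both sides are local, hence unchanged by localizing $P$ and $P'$ at $P_+$ and $P'_+$. For a local ring, being a complete intersection does not depend on the presentation as a quotient of a regular local ring \cite[Thm.~2.3.3]{BH}. So the localization of $K$ at $P_+$ is generated by a regular sequence; its length is the height $m$, and no fewer elements can generate an ideal of height $m$. Since $\mu(K)=\dim_kK/P_+K$ is not changed by this localization, $\mu(K)=m$. Recall also that Artinian complete intersections are Gorenstein.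

\medskip\noindent\textbf{Two variables.} Let $m\le2$ in the preceding paragraph. \emph{If $P/K$ is Gorenstein, it is a complete intersection} (Serre; \cite[Cor.~21.20]{Eis}). This is clear for $m\le1$. For $m=2$ the minimal resolution of $P/K$ has the form $0\to P^{r_2}\to P^{r_1}\to P$, where $r_1=\mu(K)$. As $P/K$ is torsion, $1-r_1+r_2=0$. Moreover $r_2=\dim\operatorname{Tor}_2^P(k,P/K)$, and computing $\operatorname{Tor}$ with the Koszul complex of the two variables identifies it with $\operatorname{soc}(P/K)$ up to a shift. So $\mu(K)=1+\dim\operatorname{soc}(P/K)=2$.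

\medskip\noindent\textbf{Fixed vectors.} With $(g\ell)(v)=\ell(g^{-1}v)$ we have $((g-1)\ell)(v)=\ell(g^{-1}v-v)$. Hence for a subspace $T\subseteq V$
\begin{equation}\label{eq:fixed}
T\subseteq V^G\iff (g-1)V^*\subseteq T^\perp\text{ for all }g\in G .
\end{equation}
A $p$-group acting linearly on a nonzero vector space in characteristic $p$ has a nonzero fixed vector.

\section{The idea in dimension nine}\label{sec:idea}

Let $p\ge5$. Write $k[y]=k[y_1,y_2,y_3]$, let
\[
\mathcal B=\{y_1y_2,\ y_1y_3,\ y_2y_3,\ y_1^2-y_2^2,\ y_1^2-y_3^2\},\qquad J_0=(\mathcal B)\subseteq k[y],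
\]
so that $k[y]/J_0$ is the algebra \eqref{eq:P}. In it $y_iy_j=0$ for $i\ne j$, all $y_i^2$ are equal to $\omega=y_1^2$, and $y_i^3=y_iy_j^2=0$ for $j\neq i$. The five forms in $\mathcal B$ are linearly independent in the six-dimensional space $k[y]_2$, and $y_1^2$ is not in their span. So $1,y_1,y_2,y_3,\omega$ is a basis, $y_iy_j=\delta_{ij}\omega$, and the algebra has duality with top degree $2$. It is not a complete intersection, because $\mu(J_0)=5>3$.

\medskip\noindent\textbf{Putting $b(y)$ into the Hilbert ideal.} A nonzero representation of a $p$-group in characteristic $p$ has a nonzero invariant linear form $x$, and $x\in I$. So for a quadratic form $b$ to lie in $I$ it is enough that $b(y)-xz_b$ is invariant for some $z_b\in V^*$. Let $e\in\mathbb F_p^3$ act by $y_i\mapsto y_i+e_ix$, and let $\beta_b(e,y)=b(e+y)-b(e)-b(y)$ be the bilinear form of $b$. Then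
\[
b(y+ex)=b(y)+x\,\beta_b(e,y)+x^2b(e),
\]
so the new variable $z_b$ has to transform as
\[
z_b\mapsto z_b+\beta_b(e,y)+b(e)x .
\]
Accordingly, let $V^*$ have the basis $x,y_1,y_2,y_3,z_b$ $(b\in\mathcal B)$, of nine elements, and let $G=\mathbb F_p^3$ act by these formulas, fixing $x$. This is an action: with $Q_b=b(y)-xz_b$ we have $S[1/x]=k[x^{\pm1}][y_1,y_2,y_3,Q_b:b\in\mathcal B]$, a polynomial ring over $k[x^{\pm1}]$. On it $G$ acts by $y\mapsto y+ex$ with $x$ and the $Q_b$ fixed, and this sends $z_b=x^{-1}(b(y)-Q_b)$ to the expression displayed above. The action is faithful, as one sees on the $y_i$. By construction $b(y)=Q_b+xz_b\in I$, so $J_0\subseteq I$.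

\medskip\noindent\textbf{Removing the $z_b$.} Let $U=\langle x,y_1,y_2,y_3\rangle$. Then $(g-1)V^*\subseteq U$, so $T=U^\perp$ lies in $V^G$ by \eqref{eq:fixed}, and Theorem~\ref{thm:B} reduces everything to $J=I\cap k[U]$. We know $J\supseteq(x)+J_0k[U]$. The danger is that $J$ could be larger.

\medskip\noindent\textbf{Nothing else enters.} We claim that $J=(x)+J_0k[U]$. As $x\in J$, it suffices that $I\cap k[y]=J_0$. Otherwise the image of $I\cap k[y]$ in $k[y]/J_0$ is a nonzero homogeneous ideal, so it contains $\omega$, and $y_1^2\in I$. To exclude this we determine the homogeneous invariants $h$ of degree $d\in\{1,2\}$. Substituting $z_b=x^{-1}(b(y)-Q_b)$, we write $h$ as a polynomial in the $Q_b$ with coefficients in $k[x^{\pm1}][y]$. The coefficient of $Q^\gamma$ is $G$-invariant, and it has $y$-degree at most $2d-2|\gamma|\le4<p$: each of the at most $d$ factors $y_i$, $z_b$ of a monomial of $h$ produces $y$-degree at most $2$, and a factor $z_b$ that contributes a $Q_b$ produces none. But a polynomial of degree less than $p$ in $y_i$ that is invariant under $y_i\mapsto y_i+cx$,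 $c\in\mathbb F_p$, does not involve $y_i$: the difference with its value at $y_i=0$ has the $p$ zeros $cx$. So all coefficients lie in $k[x^{\pm1}]$. In degrees $1$ and $2$ we obtain
\[
h=cx+x^{-1}\sum c_bQ_b,\qquad h=cx^2+\sum c_bQ_b+x^{-2}\sum A_{b,b'}Q_bQ_{b'},
\]
respectively. Setting $z=0$ turns $Q_b$ into $b(y)$. In degree $1$ the polynomial $h(x,y,0)$ has no $x^{-1}$-term, so $\sum c_bb=0$, all $c_b=0$, and $h=cx$. In degree $2$ the $x^0$-term gives $h(0,y,0)=\sum c_bb\in J_0$. Now if $y_1^2\in I$, then $y_1^2=xr+h$ with $r\in S_1$ and $h\in S^G_2$, and setting $x=0$, $z=0$ gives $y_1^2=h(0,y,0)\in J_0$, a contradiction.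

So $D=k[y]/J_0$ has duality, $\mu(J)=1+5$, and Theorem~\ref{thm:B} shows that $A$ has duality and $\mu(I)=6+5=11>9=\dim V$. Hence $A$ is not a complete intersection.

\medskip
Three things deserve attention. First, the group must be large: for the subgroup $e_3=0$ the form $y_3$ would be invariant and $D$ would change. Second, for $p\le3$ the invariants $y_i^p-x^{p-1}y_i$ have $y$-degree at most $4$ and enter the count; for $p=2$ they even put $y_i^2$ into $I$. Third, over larger fields invariants of this kind can serve as relations of $D$ without any new variable $z_b$. This gives the seven-dimensional examples.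

\section{Removing fixed vectors: proof of Theorem~\ref{thm:B}}\label{sec:reduction}

Translations of $V$ along a fixed vector commute with $G$, so derivatives in the direction of $T$ preserve invariants. In characteristic $p$ one must use divided (Hasse) derivatives, and the only obstacle to preserving the ideal $I$ is that an invariant may be differentiated down to a nonzero constant. Here is a small instance.

\begin{example}\label{ex:V3}
Let $p$ be odd and let $G=\mathbb F_p$ act on $V^*=\langle x,y,z\rangle$ by $x\mapsto x$, $y\mapsto y+ex$, $z\mapsto z+2ey+e^2x$; this is the construction of Section~\ref{sec:idea} for one variable $y$ and the single form $y^2$. Applying $e$ to $c_1x+c_2y+c_3z$ changes it by $c_2ex+c_3(2ey+e^2x)$; so the linear invariants are the multiples of $x$. Other invariants are $Q=y^2-xz$ and $N(z)=\prod_{e\in\mathbb F_p}(z+2ey+e^2x)$. Let $U=\langle x,y\rangle$, so $T$ is the line $x=y=0$.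

Let $E\subseteq k[z]$ be the set of restrictions of invariants to $T$. It is a graded algebra, contains $z^p$ (from $N(z)$) but not $z$, and is stable under the Hasse derivatives $\partial^{(j)}z^m=\binom mjz^{m-j}$. If $z^m\in E$ with $p\nmid m$, then $\partial^{(m-1)}z^m=mz\in E$, which is false. So $E=k[z^p]$. Consequently, for $j<p$ the operator $\partial^{(j)}$ never turns a homogeneous invariant of positive degree into a nonzero constant, and so, by the product rule, it preserves $I$. Applying these operators to $f=\sum_{j<p}f_jz^j\in I$ with $f_j\in k[x,y,z^p]$, beginning with the largest $j$, we see that every $f_j\in I$: the powers $1,z,\dots,z^{p-1}$ do not interact. Modulo $x$ we have $N(z)\equiv\prod_e(z+2ey)=z^p-(2y)^{p-1}z$, and $y^2=Q+xz\in I$, so $z^p\in I$. As there is no linear invariant except $cx$, $y\notin I$, and $I\cap k[U]=(x,y^2)$. Altogether $A=k[y,z]/(y^2,z^p)$, a free module over $D=k[y]/(y^2)$ with basis $1,z,\dots,z^{p-1}$.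
\end{example}

In general there are several variables $z_j$ with different exponents $q_j$, these need to be chosen well, and $z_j^{q_j}$ lies in $I$ only up to correction terms. We now carry this out.

\subsection{Hasse derivatives}

All data in Theorem~\ref{thm:B} are compatible with extension of the base field: $S^G$ is the kernel of a linear map, $I\cap k[U]$ is an intersection of subspaces, $\operatorname{soc}A$ is the kernel of multiplication by the variables, and $\mu(I)=\dim I/S_+I$; likewise for $D$ and $J$. So we may assume that $k$ is perfect. This is used in Lemma~\ref{lem:E}, where $p$-th roots of coefficients are taken.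

Let $v_1,\dots,v_s$ be a basis of $T$ and choose $z_1,\dots,z_s\in V^*$ with $z_i(v_j)=\delta_{ij}$. Then $V^*=U\oplus\langle z_1,\dots,z_s\rangle$ and $S=k[U][z_1,\dots,z_s]$. The $k[U]$-linear operators $\partial^{(\alpha)}$, $\alpha\in\mathbb N^s$, are defined by
\[
f(z+t)=\sum_\alpha\partial^{(\alpha)}f\;t^\alpha,\qquad\text{so}\qquad \partial^{(\alpha)}z^\gamma=\prod_j\binom{\gamma_j}{\alpha_j}\,z^{\gamma-\alpha}.
\]
Since $f\mapsto f(z+t)$ is multiplicative, $\partial^{(\alpha)}(fg)=\sum_{\beta\le\alpha}\partial^{(\beta)}f\,\partial^{(\alpha-\beta)}g$. Let $C=S^G$. The map $f\mapsto f(z+t)$ is the algebra map $\tau:S\to S[t_1,\dots,t_s]$ given on $\ell\in V^*$ by $\ell\mapsto\ell+\sum_j\ell(v_j)t_j$; in particular it depends only on the basis $v_j$ of $T$. It is $G$-equivariant when $G$ fixes the $t_j$, because $(g\ell)(v_j)=\ell(g^{-1}v_j)=\ell(v_j)$; this is where $T\subseteq V^G$ is used. Hence $\tau(C)\subseteq C[t]$, that is, $C$ is stable under all $\partial^{(\alpha)}$.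

Let $\varepsilon:S\to k[T]=k[z_1,\dots,z_s]$ be restriction to $T$, that is, setting $U=0$. It commutes with all $\partial^{(\alpha)}$. So $E=\varepsilon(C)$ is a graded subalgebra of $k[T]$ with $f(z+t)\in E[t]$ for all $f\in E$, a condition that does not depend on the choice of basis of $T$. As $S$ is integral over $C$, $k[T]$ is integral over $E$. The next lemma says that, in suitable coordinates, $E$ is generated by powers of the coordinates.

\begin{lemma}\label{lem:E}
There are a basis $z_1,\dots,z_s$ of $T^*$ and powers $q_1\le\dots\le q_s$ of $p$ (possibly $1$) such that $E=k[z_1^{q_1},\dots,z_s^{q_s}]$.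
\end{lemma}

\begin{proof}
For $i\ge0$ let $P_i=\{\ell\in T^*:\ell^{p^i}\in E\}$. Since $(\ell+\ell')^{p^i}=\ell^{p^i}+\ell'^{p^i}$, these are subspaces, and $P_0\subseteq P_1\subseteq\cdots$. Choose a basis $z_j$ of $T^*$ adapted to this flag; let $q_j=p^i$ for the least $i$ with $z_j\in P_i$, and $q_j=\infty$ if there is none. Then $\{z_j:q_j\le p^i\}$ is a basis of $P_i$. Let $E'=k[z_j^{q_j}:q_j<\infty]\subseteq E$. It is spanned by monomials.

Suppose $E\ne E'$. Let $f\in E\setminus E'$ be homogeneous of minimal degree $d$, and remove from $f$ its monomials lying in $E'$. Write $f=\sum c_\alpha z^\alpha$ and let $c_\alpha\ne0$. As $z^\alpha\notin E'$, there are $j$ and $i$ with $p^i<q_j$ such that the $i$-th base-$p$ digit of $\alpha_j$ is nonzero. We differentiate everything else away: let $\beta=\alpha-p^i\mathbf e_j$, where $\mathbf e_j$ is the $j$-th unit vector. The coefficient of $z_j^{p^i}$ in $\partial^{(\beta)}f$ is $c_\alpha\binom{\alpha_j}{p^i}$. It is nonzero: by Lucas, $\binom{a}{p^i}$ is congruent modulo $p$ to the $i$-th digit of $a=\sum_la_lp^l$, as one sees from $(1+X)^a\equiv\prod_l(1+X^{p^l})^{a_l}$.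 If $\beta\ne0$, then $\partial^{(\beta)}f\in E$ has degree less than $d$ and hence lies in $E'$; since $E'$ is spanned by monomials, $z_j^{p^i}\in E'$, contradicting $p^i<q_j$. So $\beta=0$, for every $\alpha$ with $c_\alpha\ne0$. This means that $d=p^i$ for some $i$ and
\[
f=\sum_{q_j>d}c_jz_j^d=\ell^d,\qquad \ell=\sum_{q_j>d}c_j^{1/d}z_j .
\]
Then $\ell\in P_i\cap\langle z_j:q_j>p^i\rangle=0$, so $f=0$, a contradiction. Thus $E=E'$. Since $k[T]$ is integral over $E$, all $q_j$ are finite, and we can order them.
\end{proof}

From now on let $z_1,\dots,z_s\in V^*$ be lifts of the basis of $T^*$ in Lemma~\ref{lem:E}, and $v_1,\dots,v_s$ the dual basis of $T$. Let $\Lambda=\{\alpha\in\mathbb N^s:0\le\alpha_j<q_j\text{ for all }j\}$.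

\subsection{The Hilbert ideal splits}

\emph{For $\alpha\in\Lambda$ the ideal $I$ is stable under $\partial^{(\alpha)}$.} Let $h\in C_+$ be homogeneous and $r\in S$. In $\partial^{(\alpha)}(hr)=\sum_{\beta\le\alpha}\partial^{(\beta)}h\;\partial^{(\alpha-\beta)}r$ each $\partial^{(\beta)}h$ is a homogeneous invariant. It lies in $I$ unless it is a nonzero constant. In that case $|\beta|=\deg h>0$ and $z^\beta$ occurs in $\varepsilon(h)\in E$. But the monomials in elements of $E$ have exponents divisible by the $q_j$, while $0\ne\beta\in\Lambda$; so this is impossible.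

Let $Z_j=z_j^{q_j}$ and $S'=k[U][Z_1,\dots,Z_s]$, so that $S=\bigoplus_{\alpha\in\Lambda}S'z^\alpha$, and let $I'=I\cap S'$. We claim
\begin{equation}\label{eq:split}
I=\bigoplus_{\alpha\in\Lambda}I'z^\alpha .
\end{equation}
Since $(z_j+t_j)^{q_j}=Z_j+t_j^{q_j}$, the operators $\partial^{(\beta)}$ with $0\ne\beta\in\Lambda$ vanish on $S'$; so $\partial^{(\alpha)}$ is $S'$-linear for $\alpha\in\Lambda$. Let $f=\sum_{\alpha\in\Lambda}f_\alpha z^\alpha\in I$ be nonzero with $f_\alpha\in S'$, and choose $\alpha$ with $f_\alpha\ne0$ and $|\alpha|$ maximal. No other $\gamma$ with $f_\gamma\ne0$ satisfies $\gamma\ge\alpha$, so $\partial^{(\alpha)}f=f_\alpha\in I$. Subtract $f_\alpha z^\alpha$ and induct on the number of terms. This proves ``$\subseteq$'', and the other inclusion is clear.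

\subsection{The subring $S'$}

Choose homogeneous $f_j\in C$ of degree $q_j$ with $\varepsilon(f_j)=z_j^{q_j}$, and let $h_j\in S'$ be the component of $f_j$ at $\alpha=0$. By \eqref{eq:split}, $h_j\in I'$. Since $\varepsilon$ maps $S'z^\alpha$ to $k[Z]z^\alpha$ and $k[T]=\bigoplus_{\alpha\in\Lambda}k[Z]z^\alpha$, we get $\varepsilon(h_j)=Z_j$. So $h_j=Z_j+w_j$ with $w_j$ homogeneous of degree $q_j$ in the ideal $(U)S'$. Every monomial of $w_j$ has a factor from $U$, so it can involve $Z_l$ only if $q_l<q_j$, hence only if $l<j$. By triangularity $S'=k[U][h_1,\dots,h_s]$ is a polynomial ring over $k[U]$ in the $h_j$. If $f\in I'$, then $f-f|_{h=0}\in(h_1,\dots,h_s)\subseteq I'$, and $f|_{h=0}\in I\cap k[U]=J$. Therefore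
\begin{equation}\label{eq:free}
I'=(h_1,\dots,h_s)S'+JS',\qquad S'/I'=k[U]/J=D,\qquad A=\bigoplus_{\alpha\in\Lambda}D\,z^\alpha .
\end{equation}

\subsection{Generators and socle}

\emph{Generators.} By \eqref{eq:split} and freeness of $S$ over $S'$ we have $I=I'\otimes_{S'}S$, so $I/S_+I=I'\otimes_{S'}k$ and $\mu(I)=\mu(I')$. By \eqref{eq:free}, $I'$ is generated by $h_1,\dots,h_s$ and minimal homogeneous generators $g_1,\dots,g_r$ of $J$, $r=\mu(J)$. We show that these generators are minimal. Suppose that $\sum c_jh_j+\sum d_ig_i\in S'_+I'$ with $c_j,d_i\in k$. Setting $h=0$ gives $\sum d_ig_i\in k[U]_+J$, so all $d_i=0$. Next, $J\subseteq(U)$ because $I\subseteq S_+$; so an element of $S'_+I'=S'_+\cdot(h)+S'_+\cdot J$, written as a polynomial in $U$ and $h$, has no term $ch_j$ with $c\in k^\times$. So all $c_j=0$. Hence $\mu(I)=s+\mu(J)$.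

\emph{Socle.} Let $a=\sum_{\alpha\in\Lambda}a_\alpha z^\alpha\in\operatorname{soc}A$ with $a_\alpha\in D$. From $D_+a=0$ we get $a_\alpha\in\operatorname{soc}D$. In $A$ the element $z_j^{q_j}=Z_j$ is in the image $D$ of $S'$ and has positive degree, so it kills $\operatorname{soc}D$. Hence
\[
z_ja=\sum_{\alpha_j<q_j-1}a_\alpha z^{\alpha+\mathbf e_j},
\]
and $z_ja=0$ forces $a_\alpha=0$ whenever $\alpha_j<q_j-1$. So $a\in\operatorname{soc}D\cdot\prod_jz_j^{q_j-1}$. Conversely, by the same computation, all elements of this space are killed by $U$ and by the $z_j$. Thus $\dim\operatorname{soc}A=\dim\operatorname{soc}D$.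

The final statement of Theorem~\ref{thm:B} follows from Section~\ref{sec:prelim} and $\dim V=\dim U+\dim T$. \qed

\begin{remark}
The hypothesis $T\subseteq V^G$ cannot be dropped. Let $p$ be odd, let $G=\{\pm1\}$ act on $V=k^2$ by scalars, and let $T$ be a line. Then $I$ is generated by all quadratic forms and $\dim\operatorname{soc}A=2$, while $D=k[u]/(u^2)$ has a one-dimensional socle.
\end{remark}

\section{Representations from quadratic forms}\label{sec:construction}

We now set up the construction of Section~\ref{sec:idea} in the generality needed. The translation group may be larger than $\mathbb F_p^n$, and its own invariants may contribute relations.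

Let $y_1,\dots,y_n$ be coordinates on $k^n$, and let $u_1,\dots,u_n$ be another basis of $\langle y_1,\dots,y_n\rangle$. Let $q_1,\dots,q_n>1$ be powers of $p$ with $\mathbb F_{q_i}\subseteq k$, and let
\[
L=\{e\in k^n:u_i(e)\in\mathbb F_{q_i}\text{ for all }i\},
\]
an elementary abelian $p$-group of order $\prod q_i$. Let $\mathcal B$ be a finite set of quadratic forms in $k[y]=k[y_1,\dots,y_n]$, with $\beta_b(e,y)=b(e+y)-b(e)-b(y)$ for $b\in\mathcal B$. Let $V^*$ have the basis $x,y_1,\dots,y_n,z_b$ $(b\in\mathcal B)$, and let $e\in G:=L$ act by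
\[
x\mapsto x,\qquad y_i\mapsto y_i+e_ix,\qquad z_b\mapsto z_b+\beta_b(e,y)+b(e)x .
\]
This is an action, since applying $e$ to the image of $z_b$ under $e'$ gives
\[
z_b+\beta_b(e,y)+b(e)x+\beta_b(e',y)+\beta_b(e',e)x+b(e')x=z_b+\beta_b(e+e',y)+b(e+e')x .
\]
It is faithful, as seen on the $y_i$. Let $U=\langle x,y_1,\dots,y_n\rangle$. Then $(g-1)V^*\subseteq U$, so $T:=U^\perp\subseteq V^G$ by \eqref{eq:fixed}, and $T^\perp=U$, $\dim T=|\mathcal B|$. Among the invariants are
\[
x,\qquad N_i=u_i^{q_i}-x^{q_i-1}u_i,\qquad Q_b=b(y)-xz_b .
\]
For $N_i$ note that $u_i\mapsto u_i+u_i(e)x$ and $u_i(e)^{q_i}=u_i(e)$; for $Q_b$ see Section~\ref{sec:idea}.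

The ring $S^G$ itself may be complicated, but it becomes a polynomial ring over $k[x^{\pm1}]$ after inverting $x$. The price is negative powers of $x$. The next lemma bounds what can occur in a given degree.

\begin{lemma}\label{lem:weights}
Every homogeneous $h\in S^G$ of degree $d\ge1$ is a $k$-linear combination of elements $x^mN^\alpha Q^\gamma$ with $m\in\mathbb Z$,
\[
m=d-\sum_i\alpha_iq_i-2|\gamma|\qquad\text{and}\qquad \sum_i\alpha_iq_i+2|\gamma|\le2d .
\]
\end{lemma}

\begin{proof}
Let $R_0=k[x^{\pm1}]$. As $z_b=x^{-1}(b(y)-Q_b)$, the ring $S[1/x]=R_0[y][Q_b:b\in\mathcal B]$ is a polynomial ring over $R_0[y]$ in the invariants $Q_b$. So $S^G[1/x]=R_0[y]^L[Q_b:b\in\mathcal B]$.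

Next, $R_0[y]^L=R_0[N_1,\dots,N_n]$. Since $N_i$ is monic in $u_i$ of degree $q_i$, the ring $R_0[y]=R_0[u]$ is free of rank $\prod q_i=|L|$ over $R_0[N]$. As $L$ acts faithfully, the fraction field of $R_0[y]$ has degree $|L|$ also over that of $R_0[y]^L$. So $R_0[N]\subseteq R_0[y]^L$ have the same fraction field. The second ring is integral over the first, and the first is a polynomial ring over $R_0$, hence normal. So they are equal.

Give $x,y_i,z_b,Q_b$ the weights $0,1,2,2$. Since $Q_b=b(y)-xz_b$ and $z_b=x^{-1}(b(y)-Q_b)$, the $R_0$-span of the monomials $y^\alpha z^\gamma$ of weight at most $w$ equals the $R_0$-span of the $y^\alpha Q^\gamma$ of weight at most $w$, for every $w$. As $h$ has degree $d$, its weight is at most $2d$. So $h=\sum_\gamma H_\gamma Q^\gamma$ with $H_\gamma\in R_0[N]$ of $y$-degree at most $2d-2|\gamma|$. The forms of top $y$-degree of the $N^\alpha$ are the monomials $\prod u_i^{q_i\alpha_i}$, which are linearly independent over $R_0$; so there is no cancellation of top forms, and only $N^\alpha$ with $\sum\alpha_iq_i\le2d-2|\gamma|$ occur in $H_\gamma$.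 Finally, the $x^mN^\alpha Q^\gamma$ are linearly independent over $k$ and homogeneous of degree $m+\sum\alpha_iq_i+2|\gamma|$, so only those of degree $d$ occur.
\end{proof}

For $h\in S$ let $h(0,y,0)$ be the result of setting $x=0$ and all $z_b=0$. It is the coefficient of $x^0$ in $h(x,y,0)$. We compute it termwise in $k[x^{\pm1},y]$ from the expression in Lemma~\ref{lem:weights}, using that $z=0$ turns $Q_b$ into $b(y)$ and leaves $N_i$ unchanged. The individual terms need not be polynomials; only their sum is.

The following lemma is our criterion. It makes the argument of Section~\ref{sec:idea} general: to keep $J$ from growing, only invariants of degree up to the top degree of the desired algebra have to be checked.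

\begin{lemma}\label{lem:criterion}
Let $J_0\subseteq k[y]$ be a homogeneous ideal with $J_0\subseteq I$ such that $k[y]/J_0$ is a Poincar\'e duality algebra with top degree $\sigma$. Assume that $h(0,y,0)\in J_0$ for every homogeneous $h\in S^G$ with $1\le\deg h\le\sigma$. Then $J=I\cap k[U]=(x)+J_0k[U]$. Consequently $A$ is a Poincar\'e duality algebra and $\mu(I)-\dim V=\mu(J_0)-n$.
\end{lemma}

\begin{proof}
As $x\in J$, we have $J=(x)+J'k[U]$ with $J'=J\cap k[y]\supseteq J_0$. If $J'\ne J_0$, then $J'/J_0$ is a nonzero homogeneous ideal of a Poincar\'e duality algebra, so it contains the top degree part. Hence some $\omega\in k[y]_\sigma\setminus J_0$ lies in $I$. Write $\omega=\sum h_lr_l$ with $h_l\in S^G_+$ homogeneous of degree at most $\sigma$ and $r_l\in S$. Setting $x=0$, $z=0$ gives $\omega=\sum h_l(0,y,0)\,r_l(0,y,0)\in J_0$, a contradiction. So $D=k[U]/J=k[y]/J_0$ and $\mu(J)=1+\mu(J_0)$. By Theorem~\ref{thm:B}, $A$ has duality and $\mu(I)=1+\mu(J_0)+|\mathcal B|$, while $\dim V=1+n+|\mathcal B|$.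
\end{proof}

\section{The counterexamples: proof of Theorem~\ref{thm:A}}\label{sec:examples}

In each case we choose $u_i$, $q_i$, $\mathcal B$ and an ideal $J_0\subseteq I$ with $k[y]/J_0$ a Poincar\'e duality algebra and $\mu(J_0)>n$, and verify the hypothesis of Lemma~\ref{lem:criterion}. Then $A$ has duality, and $\mu(I)>\dim V$ shows that it is not a complete intersection.

\subsection{Odd characteristic}

Let $p$ be odd and $n\ge3$. Take $u_i=y_i$ and $q_i=p$, so $L=\mathbb F_p^n$, and
\[
\mathcal B=\{y_iy_j\ (i<j),\ \ y_1^2-y_i^2\ (i\ge2)\},\qquad J_0=(\mathcal B).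
\]
Then $|\mathcal B|=\binom{n+1}2-1$ and $\dim V=1+n+|\mathcal B|=n+\binom{n+1}2$. As $b=Q_b+xz_b$, $J_0\subseteq I$. The forms in $\mathcal B$ are linearly independent and $y_1^2$ is not in their span. So, as in Section~\ref{sec:idea}, $k[y]/J_0$ has the basis $1,y_1,\dots,y_n,y_1^2$ with $y_iy_j=\delta_{ij}y_1^2$ and $y_i^3=y_iy_j^2=0$ $(j\ne i)$. It has duality with $\sigma=2$. Also $\mu(J_0)=|\mathcal B|=\binom{n+1}2-1$. This exceeds $n$ because $n^2-n-2>0$; for $n=2$ there would be equality.

Let $h\in S^G$ be homogeneous of degree $d\in\{1,2\}$. By Lemma~\ref{lem:weights}, $p|\alpha|+2|\gamma|\le2d\le4$. As $p\ge3$, the possible terms are the following.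
\begin{itemize}
\item $x^{d-2|\gamma|}Q^\gamma$. At $z=0$ this contributes to $x^0$ only if $2|\gamma|=d$, that is, $d=2$ and $|\gamma|=1$. The contribution is a multiple of some $b\in J_0$.
\item For $d=2$ and $|\alpha|=1$: then $\gamma=0$ (and $p=3$), and the term is $x^{2-p}N_i=x^{2-p}y_i^p-xy_i$. The exponents $2-p<0$ and $1$ are nonzero, so it does not contribute to $x^0$.
\end{itemize}
Hence $h(0,y,0)\in J_0$, and Lemma~\ref{lem:criterion} proves part (a), with $\mu(I)-\dim V=\binom{n+1}2-1-n$.

\subsection{Characteristic two}

Let $p=2$ and $L=\mathbb F_2^n$. Now $y_i^2=N_i+xy_i\in I$, so we need an algebra in which all squares of variables vanish. If its Hilbert function is $1,n,1$, its pairing in degree $1$ is a nondegenerate alternating form, so $n$ is even. For $n=2$ this is $k[y_1,y_2]/(y_1^2,y_2^2)$, a complete intersection; the first useful case is $n=4$.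

Take $n=4$, $u_i=y_i$, $q_i=2$, and
\[
\mathcal B=\{y_1y_3,\ y_1y_4,\ y_2y_3,\ y_2y_4,\ b_5\},\quad b_5=y_1y_2+y_3y_4,\qquad J_0=(y_1^2,\dots,y_4^2)+(\mathcal B).
\]
Then $\dim V=1+4+5=10$ and $J_0\subseteq I$. The nine generators of $J_0$ are independent, so they span a hyperplane in $k[y]_2$, which does not contain $y_1y_2$, and $\mu(J_0)=9>4$. In $k[y]/J_0$ let $\omega=y_1y_2=y_3y_4\ne0$. For each $i$ one of the two products does not contain $y_i$, and each of its factors is annihilated by $y_i$; so $\omega y_i=0$. Hence $1,y_1,\dots,y_4,\omega$ is a basis. In degree $1$ we have $y_1y_2=y_3y_4=\omega$, and all other products $y_iy_j$ with $i\le j$ vanish. So there is duality, with $\sigma=2$.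

\medskip\noindent\emph{Degree $1$.} By Lemma~\ref{lem:weights}, $h=cx+x^{-1}\bigl(\sum c_iN_i+\sum c_bQ_b\bigr)$. Setting $z=0$, the $x^{-1}$-coefficient $\sum c_iy_i^2+\sum c_bb$ must vanish. So all $c_i$ and $c_b$ are zero, $h=cx$, and $h(0,y,0)=0$.

\medskip\noindent\emph{Degree $2$.} By Lemma~\ref{lem:weights},
\[
h=cx^2+\sum\gamma_iN_i+\sum\gamma_bQ_b+x^{-2}\Bigl(\sum_{i\le j}D_{ij}N_iN_j+\sum C_{i,b}N_iQ_b+\sum A_{b,b'}Q_bQ_{b'}\Bigr)
\]
with coefficients in $k$. Set $z=0$ and expand with $N_i=y_i^2+xy_i$:
\[
N_iN_j=y_i^2y_j^2+x(y_i^2y_j+y_iy_j^2)+x^2y_iy_j,\qquad N_iQ_b\mapsto y_i^2b+xy_ib .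
\]
The $x^0$-coefficient is
\begin{equation}\label{eq:x0}
h(0,y,0)=\sum\gamma_iy_i^2+\sum\gamma_bb+\sum_{i\le j}D_{ij}y_iy_j .
\end{equation}
So the terms $x^{-2}N_iN_j$ could spoil the argument, namely through $D_{12}y_1y_2$ and $D_{34}y_3y_4$; all other terms in \eqref{eq:x0} lie in $J_0$. We use that $h$ is a polynomial. The coefficients of $x^{-2}$ and $x^{-1}$ must vanish:
\begin{align}
\sum_{i\le j}D_{ij}y_i^2y_j^2+\sum C_{i,b}\,y_i^2b+\sum A_{b,b'}\,bb'&=0,\label{eq:xm2}\\
\sum_{i<j}D_{ij}(y_i^2y_j+y_iy_j^2)+\sum C_{i,b}\,y_ib&=0.\label{eq:xm1}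
\end{align}
In \eqref{eq:xm1} the terms $i=j$ are absent because $2y_i^3=0$. The coefficient of $y_1^3y_2$ in \eqref{eq:xm2} is $C_{1,b_5}$: the forms $b$ have no squares, so the products $bb'$ contain no cube of a variable, and $b_5$ is the only form in $\mathcal B$ containing $y_1y_2$. So $C_{1,b_5}=0$. The coefficient of $y_1^2y_2$ in \eqref{eq:xm1} is $D_{12}+C_{1,b_5}$. So $D_{12}=0$. The monomials $y_3^3y_4$ in \eqref{eq:xm2} and $y_3^2y_4$ in \eqref{eq:xm1} have the coefficients $C_{3,b_5}$ and $D_{34}+C_{3,b_5}$, so $D_{34}=0$. By \eqref{eq:x0}, $h(0,y,0)\in J_0$. Lemma~\ref{lem:criterion} applies and proves part (b).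

\subsection{Dimension seven}

Let $q\ge3$ be a power of $p$ and $\mathbb F_{q^2}\subseteq k$. Keep three variables $y_i$ and the relations $y_iy_j=0$ for $i\ne j$, but identify the $q$-th powers of the $y_i$ instead of their squares. The relations $(y_1-y_2)^q=(y_1-y_3)^q=0$ come from the invariants $N_i$ of the group and need no variable $z_b$. On the other hand, $y_1^q$ itself must stay out of $I$; therefore the third coordinate is translated by the larger field $\mathbb F_{q^2}$. (With $\mathbb F_q$ there, $y_1^q=N_3+x^{q-1}y_1$ would lie in $I$.)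

Take $n=3$, $u_1=y_1-y_2$, $u_2=y_1-y_3$, $u_3=y_1$, $(q_1,q_2,q_3)=(q,q,q^2)$, $\mathcal B=\{y_1y_2,y_1y_3,y_2y_3\}$. Then $\dim V=7$ and $|G|=q^4$. Let
\[
J_0=(y_1y_2,\ y_1y_3,\ y_2y_3,\ y_1^q-y_2^q,\ y_1^q-y_3^q).
\]
It lies in $I$, because $b=Q_b+xz_b$ for $b\in\mathcal B$, and $u_i^q=N_i+x^{q-1}u_i$ for $i=1,2$. In $k[y]/J_0$ all mixed monomials (those involving at least two of the variables) vanish and $y_i^{q+1}=y_iy_j^q=0$ for $j\ne i$. In degree $q$ the ideal $J_0$ is spanned by the mixed monomials and the two differences, so $\omega=y_1^q=y_2^q=y_3^q$ is nonzero. A basis is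
\[
1,\qquad y_i^j\ (1\le i\le3,\ 1\le j\le q-1),\qquad \omega,
\]
and $y_i^jy_l^{q-j}=\delta_{il}\,\omega$ for $1\le j\le q-1$. So there is duality with $\sigma=q$. The five generators are minimal: the three quadrics are independent, and the two forms of degree $q>2$ are independent modulo mixed monomials. So $\mu(J_0)=5>3$.

Let $h\in S^G$ be homogeneous of degree $1\le d\le q$. Lemma~\ref{lem:weights} gives
\[
q(\alpha_1+\alpha_2)+q^2\alpha_3+2|\gamma|\le2d\le2q<q^2,
\]
so $\alpha_3=0$ and $\alpha_1+\alpha_2\le2$. Write $b^\gamma$ for the product of elements of $\mathcal B$ to which $Q^\gamma$ specializes at $z=0$. The contributions to $x^0$ are as follows.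
\begin{itemize}
\item $|\alpha|=0$: the term $x^{d-2|\gamma|}b^\gamma$ contributes only if $2|\gamma|=d\ge1$, and then $b^\gamma\in J_0$.
\item $|\alpha|=1$: the term is $x^{d-q-2|\gamma|}(u_i^q-x^{q-1}u_i)b^\gamma$ with $i\in\{1,2\}$. The part with $u_i^qb^\gamma$ lies in $J_0$, as $u_i^q\in J_0$. The part with $u_ib^\gamma$ has the $x$-exponent $d-1-2|\gamma|$. If $\gamma\ne0$, its coefficient $u_ib^\gamma$ lies in $J_0$. If $\gamma=0$, it contributes to $x^0$ only for $d=1$; but then $q\le2d=2$, which is excluded.
\item $|\alpha|=2$: then $2q+2|\gamma|\le2d\le2q$, so $d=q$ and $\gamma=0$. The term $x^{-q}(u_i^q-x^{q-1}u_i)(u_j^q-x^{q-1}u_j)$ has the $x$-exponents $-q$, $-1$ and $q-2$, none of which is $0$, as $q\ge3$.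
\end{itemize}
Hence $h(0,y,0)\in J_0$. By Lemma~\ref{lem:criterion}, $A$ has duality and $\mu(I)=\dim V+2$. This proves part (c), and with it Theorem~\ref{thm:A}. \qed

\section{Positive results: proof of Theorem~\ref{thm:C}}\label{sec:positive}

(i) A complete intersection always has duality. Conversely, let $A$ be a Poincar\'e duality algebra, and apply Theorem~\ref{thm:B} with $T=V^G$. Then $D=k[U]/J$ is a Poincar\'e duality algebra. The space $U$ is $G$-stable, since $V^G$ is, and the invariant linear forms in $U^G$ lie in $I\cap k[U]=J$. So $D$ is an Artinian Gorenstein quotient of a polynomial ring in $\dim U-\dim U^G\le2$ variables. By Section~\ref{sec:prelim} it is a complete intersection, and hence so is $A$, by Theorem~\ref{thm:B}.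

Now let $\dim V\le4$. If $G$ acts trivially on $V$ (in particular if $V=0$), then $A=k$ is a complete intersection and has duality. Otherwise $V^G\ne0$, because $G$ is a $p$-group, and $V^G\ne V$, so $U\ne0$. As $U$ is $G$-stable, also $U^G\ne0$. Thus $\dim U-\dim U^G\le(4-1)-1=2$.

(ii) Let $W=(V^*)^G$ and $T=W^\perp\subseteq V$, the common zero space of $W$, so $T^\perp=W$. That $G$ acts trivially on $V^*/W$ means $(g-1)V^*\subseteq W$ for all $g$, so $T\subseteq V^G$ by \eqref{eq:fixed}. Since $W\subseteq I$, we have $J=I\cap k[W]=k[W]_+$ and $D=k$. This is a complete intersection, and so is $A$, by Theorem~\ref{thm:B}. \qed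

\begin{thebibliography}{9}

\bibitem{BH}
Bruns and Herzog, \emph{Cohen--Macaulay Rings}.

\bibitem{Eis}
Eisenbud, \emph{Commutative Algebra}.

\bibitem{PD}
\emph{Poincar\'e Duality In Modular Coinvariant Rings},
\url{https://www.ams.org/journals/proc/2016-144-12/S0002-9939-2016-13245-0/S0002-9939-2016-13245-0.pdf}.

\end{thebibliography}

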